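# Proper jump degrees of torsion-free abelian groups

Throughout, structures are countable and their universe is a subset of $\omega$. The degree $\deg(\mathcal B)$ of a structure $\mathcal B$ is the Turing degree of its atomic diagram, and we say that $X\subseteq\omega$ *computes a copy* of $\mathcal A$ if $X$ computes the atomic diagram of some $\mathcal B\cong\mathcal A$. When a structure appears where an oracle is expected, as in $\mathcal B'$ or $E\le_T\mathcal B$, we mean its atomic diagram.

## 1. A subgroup of $\mathbb Q$ that encodes a set of primes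

Let $p_0,p_1,\dots$ be the primes in order. For $S\subseteq\omega$ let $R_S$ be the additive group of $\mathbb Z[1/p_k:k\in S]\subseteq\mathbb Q$, that is, all fractions whose denominators are products of powers of the $p_k$ with $k\in S$. If $S=\emptyset$ this is $\mathbb Z$; if $S=\omega$ it is $\mathbb Q$. In $R_S$ the element $1$ is divisible by $p_k$ exactly when $k\in S$. This gives:

> $X$ computes a copy of $R_S$ if and only if $S$ is c.e. in $X$. $\qquad(1)$

Suppose $X$ computes a copy $B$. Fix an isomorphism $R_S\to B$ and let $x\in B$ be the image of $1$. Then $k\in S$ iff there is $y\in B$ with $p_ky=x$, and this is an enumeration of $S$ from $X$. (We used one fixed parameter $x$, which costs nothing.) Conversely, if $S$ is c.e. in $X$, then $R_S$ is an infinite $X$-c.e. subgroup of the computable group $\mathbb Q$. Take an $X$-computable bijection $\omega\to R_S$ and pull the addition back along it; the result is a copy with universe $\omega$ computable from $X$.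

Now ask which oracle is the *simplest* one computing a copy.

*A set with a simplest copy.* Let $S=A\oplus\overline A$. Enumerating $S$ is the same as computing $A$, so $A$ computes a copy and every copy computes $A$. The degree of $A$ is the least degree of a copy.

*A set that ought to have none.* Suppose $B_0$ is a copy of $R_S$ whose atomic diagram $E$ has least degree. Then $S$ is c.e. in $E$. Also, for every surjection $g:\omega\to S$ the set $S$ is c.e. in $g$, so $g$ computes a copy and $E\le_Tg$. So $E$ enumerates $S$, and yet every enumeration of $S$ computes $E$. If $S$ is not c.e., but so generic that only computable sets are computable from all its enumerations, no such $E$ exists: $R_S$ has no least degree.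

Look at the same group after one jump. For every copy $B$ we have $S\le_TB'$, hence $S\oplus\emptyset'\le_TB'$. And $S$ itself computes a copy. If $S'\equiv_TS\oplus\emptyset'$, then the jumps of the copies *do* have a least degree. The simplest description of $R_S$ then exists, but it becomes visible only after one jump. Section 2 produces such $S$; Section 3 asks how late a least jump can first appear, and with what value.

## 2. One-generic sets and proper first jump degrees

We fix oracle conventions. For a finite string or finite sequence $\tau$, $\Phi_e^{\tau\oplus Z}(x)\downarrow$ means that the computation halts and on the first half of the oracle queries only positions in the domain of $\tau$. A $t$-step computation queries only numbers $<t$. The pairing function is a bijection with $n,y\le\langle n,y\rangle$. Put $H^{[n]}(x)=H(\langle n,x\rangle)$, the $n$-th *column* of $H$, and $H^{[<m]}=H^{[0]}\oplus\dots\oplus H^{[m-1]}$; $\sigma^{[<m]}$ for a string $\sigma$ is the corresponding finite partial function. Let $Y'=\{y:\Phi_y^Y(y)\downarrow\}$.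

**Definition.** $S\subseteq\omega$ is *1-generic relative to $Z$* if for every $Z$-c.e. set $U\subseteq2^{<\omega}$, some initial segment $\sigma\subset S$ lies in $U$ ("$S$ meets $U$") or some $\sigma\subset S$ has no extension in $U$.

For example, a computable $S$ is not 1-generic relative to $\emptyset$. It does not meet the c.e. set of strings that are not initial segments of $S$, although every $\sigma\subset S$ has an extension in that set.

**Lemma 1.** If $D\ge_TZ'$, there is $S$, 1-generic relative to $Z$, with $(S\oplus Z)'\equiv_TS\oplus Z'\equiv_TD$.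

*Proof.* We alternate between meeting the next $Z$-c.e. set and writing down one bit of $D$. Let $(V_s)$ list the $Z$-c.e. sets of strings uniformly, and let $\sigma_0=\emptyset$. Given $\sigma_s$, let $\tau$ be the first extension of $\sigma_s$ found in $V_s$ if there is one, and $\tau=\sigma_s$ otherwise; $Z'$ decides which. Put $\sigma_{s+1}=\tau^\frown D(s)$ and $S=\bigcup_s\sigma_s$. Clearly $S$ is 1-generic relative to $Z$.

The sequence $(\sigma_s)$ is computable from $D$, as $D\ge_TZ'$. It is also computable from $S\oplus Z'$: $Z'$ finds $\tau$, and the next bit of $S$ is $D(s)$. So $D\le_TS\oplus Z'\le_T(S\oplus Z)'$. For the remaining reduction, given $e$ find $s$ with $V_s=\{\sigma:\Phi_e^{\sigma\oplus Z}(e)\downarrow\}$. If an extension was found at stage $s$, then $e\in(S\oplus Z)'$. If not, no extension of $\sigma_s$ is in $V_s$, so $e\notin(S\oplus Z)'$. Since $D$ knows which case held, $(S\oplus Z)'\le_TD$. $\square$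

**Lemma 2.** Let $S$ be 1-generic relative to $Z$.
(a) $S$ is not c.e. in $Z$.
(b) If $E\le_Tg\oplus Z$ for every surjection $g:\omega\to S$, then $E\le_TZ$.
(c) $S^{[m]}\not\le_TZ\oplus S^{[<m]}$ for all $m$.

*Proof.* First, $S$ is infinite: for each $n$ every string has an extension in $\{\sigma:\exists y\ge n\ \sigma(y)=1\}$, so $S$ meets this set.

(a) Suppose $S=W$ with $W$ c.e. in $Z$. Then $S$ does not meet the $Z$-c.e. set $\{\sigma:\exists y\in W\ \sigma(y)=0\}$, so some $\sigma\subset S$ has no extension in it. An element $y\ge|\sigma|$ of $W$ would give such an extension. So $S=W$ is finite, a contradiction.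

(b) **Step 1: force all enumerations extending some $\tau$ to give the right values.** Build $g$ by finite sequences in $S^{<\omega}$, starting with the empty one. At stage $e$, given $\tau$:

* if some $\tau'\supseteq\tau$ in $S^{<\omega}$ and some $x$ satisfy $\Phi_e^{\tau'\oplus Z}(x)\downarrow\neq E(x)$, pass to such a $\tau'$;
* if for some $x$ no $\tau'\supseteq\tau$ in $S^{<\omega}$ has $\Phi_e^{\tau'\oplus Z}(x)\downarrow$, keep $\tau$.

In either case then append the $e$-th element of $S$. If one of the alternatives applied at every $e$, then $g$ would be a surjection onto $S$ with $E\not\le_Tg\oplus Z$, against the hypothesis. So for some $e$ and $\tau\in S^{<\omega}$ neither applies: for every $x$ some $\tau'\supseteq\tau$ in $S^{<\omega}$ has $\Phi_e^{\tau'\oplus Z}(x)\downarrow$, and all such values equal $E(x)$.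

**Step 2: use genericity to remove $S$ from this description.** Let $U$ be the $Z$-c.e. set of $\sigma$ such that for some $x$ there are $\tau_0,\tau_1\supseteq\tau$ with ranges in $\sigma^{-1}(1)$ and $\Phi_e^{\tau_0\oplus Z}(x)\downarrow\ne\Phi_e^{\tau_1\oplus Z}(x)\downarrow$. By Step 1, $S$ does not meet $U$. So some $\sigma\subset S$ has no extension in $U$, and after lengthening it we may assume $\operatorname{ran}\tau\subseteq\sigma^{-1}(1)$. To compute $E(x)$ from $Z$, search for $\tau'\supseteq\tau$ with $\operatorname{ran}\tau'\subseteq\sigma^{-1}(1)\cup[|\sigma|,\infty)$ and $\Phi_e^{\tau'\oplus Z}(x)\downarrow$. One with value $E(x)$ exists, namely in $S^{<\omega}$. Two of them with different values would put $\sigma^\frown1^k$ into $U$ for large $k$. So the first one found gives $E(x)$.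

(c) Suppose $\Phi_e^{Z\oplus S^{[<m]}}=S^{[m]}$. Then $S$ does not meet the $Z$-c.e. set
$$U=\{\sigma:\exists x\ (\langle m,x\rangle<|\sigma|\ \text{and}\ \Phi_e^{Z\oplus\sigma^{[<m]}}(x)\downarrow\ne\sigma(\langle m,x\rangle))\},$$
so some $\sigma\subset S$ has no extension in $U$. Take $x$ with $\langle m,x\rangle\ge|\sigma|$ and $\tau$ with $\sigma\subseteq\tau\subset S$ so long that $\langle m,x\rangle<|\tau|$ and $\Phi_e^{Z\oplus\tau^{[<m]}}(x)\downarrow$. Flipping the bit $\tau(\langle m,x\rangle)$ does not change $\tau^{[<m]}$, and the flipped string extends $\sigma$ and is in $U$, a contradiction. $\square$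

**Example (the groups $R_S$ after one jump).** Let $D\ge_T\emptyset'$ and take $S$ from Lemma 1 with $Z=\emptyset$. By (1), $S$ computes a copy $B$ of $R_S$, and $B'\le_TS'\equiv_TD$. Every copy $B$ has $B'\ge_TS\oplus\emptyset'\equiv_TD$. So $D$ represents the least jump of a copy. There is no least degree of a copy: if $E$ were one, then, as in Section 1, $E\le_Tg$ for every surjection $g:\omega\to S$, so $E$ is computable by Lemma 2(b), and $S$ is c.e. in $E$, contradicting Lemma 2(a). The choice $D=\emptyset'$ is allowed.

## 3. Jump degrees, and the smallest conceivable value $\mathbf 0^{(\alpha)}$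

**Definition.** Let $\alpha$ be a computable ordinal. $\mathcal A$ has *$\alpha^{th}$ jump degree* $\mathbf d$ if $\mathbf d$ is the least element of $\{\deg(\mathcal B)^{(\alpha)}:\mathcal B\cong\mathcal A\}$. It has *proper* $\alpha^{th}$ jump degree $\mathbf d$ if moreover it has no $\beta^{th}$ jump degree for any $\beta<\alpha$. Transfinite jumps are taken along a fixed notation for $\alpha$ (Section 4).

The example of Section 2 says that every $\mathbf d\ge\mathbf 0'$ is the proper first jump degree of some $R_S$. In general an $\alpha^{th}$ jump degree is of the form $\deg(B)^{(\alpha)}$, so it is at least $\mathbf 0^{(\alpha)}$. The value $\mathbf 0^{(\alpha)}$ itself is delicate. To have $\alpha^{th}$ jump degree $\mathbf 0^{(\alpha)}$ just means that *some* copy $B$ has $B^{(\alpha)}\le_T0^{(\alpha)}$, so the group must have a very weak copy, and yet at no earlier level may there be a weakest one.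

We use two cited results as background.

**Theorem 1** (Downey–Jockusch; Melnikov)**.** For $n\in\{1,2\}$ and every degree $\mathbf d\ge\mathbf 0^{(n)}$, there is a torsion-free abelian group having proper $n^{th}$ jump degree $\mathbf d$. For every degree $\mathbf d>\mathbf 0'''$, there is a torsion-free abelian group having proper $3^{rd}$ jump degree $\mathbf d$.

**Theorem 2** (Andersen, Kach, Melnikov, Solomon)**.** For every computable $\alpha>3$, every $\mathbf d>\mathbf 0^{(\alpha)}$ can be realized as a proper $\alpha^{th}$ jump degree of a torsion-free abelian group.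

The problem is whether $\mathbf d=\mathbf 0^{(\alpha)}$ can be reached when $\alpha>2$. It can, for every such $\alpha$:

**Main Theorem.** For every computable $\alpha\ge3$ and every degree $\mathbf d\ge\mathbf 0^{(\alpha)}$ there is a torsion-free abelian group having proper $\alpha^{th}$ jump degree $\mathbf d$. In particular, for every computable $\alpha>2$ there is a torsion-free abelian group with proper $\alpha^{th}$ jump degree exactly $\mathbf 0^{(\alpha)}$.

**Theorem S.** If $\beta\ge2$ is a computable ordinal that is not a limit, then for every $S\subseteq\omega$ there is a torsion-free abelian group $G$ such that for all $X$: $X$ computes a copy of $G$ iff $S$ is c.e. in $X^{(\beta)}$.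

**Corollary.** For every computable $\alpha$, the proper $\alpha^{th}$ jump degrees of torsion-free abelian groups are exactly the degrees $\ge\mathbf 0^{(\alpha)}$.

The Main Theorem and Theorem S are proved without Theorems 1 and 2. The Corollary uses Theorem 1 for $\alpha=1,2$.

The natural plan is to lift the example of Section 2 from level $0$ to level $\beta$ and so treat $\alpha=\beta+1$. Two things are needed: groups as in (1) with "$S$ is c.e. in $X^{(\beta)}$" in place of "$S$ is c.e. in $X$", which is Theorem S; and enough oracles $X$ whose $\beta^{th}$ jump is prescribed, which is Lemma 5 below. The plan works when $\beta\ge2$ is not a limit (Section 9). It stops at limits: our coding never lands exactly at a limit level (see (H5) below), so it gives neither $\alpha=\lambda+1$ nor, of course, $\alpha=\lambda$ for $\lambda$ a limit. Sections 10 and 11 treat these with the same groups but different information in them.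

## 4. Notations, iterated jumps, and the map $c\mapsto\hat c$

$\mathcal O$ is Kleene's set of notations. The number $1$ is the notation of $0$; to avoid confusion with the first jump we write $o$ for it. If $c\in\mathcal O$ denotes $|c|$, then $2^c$ denotes $|c|+1$. A limit notation $c$ comes with its uniformly computable fundamental sequence $c_0<_{\mathcal O}c_1<_{\mathcal O}\cdots$ with $|c|=\sup_n|c_n|$, and $a<_{\mathcal O}c$ iff $a<_{\mathcal O}c_n$ for some $n$. Write $c+n$ for the $n$-fold successor notation, so $c+1=2^c$. Put
$$X^{(o)}=X,\qquad X^{(2^c)}=(X^{(c)})',\qquad X^{(c)}=\{\langle n,y\rangle:y\in X^{(c_n)}\}\ \text{ for limit }c,$$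
and $0^{(c)}=\emptyset^{(c)}$. For instance $X^{(o+2)}=X''$, and for a notation $c$ of $\omega$ whose sequence is $c_n=o+n$, the columns of $X^{(c)}$ are the finite jumps of $X$. $X''$ always means the double jump.

Fix a notation for $\alpha$; each ordinal below $\alpha$ is identified with its unique notation $<_{\mathcal O}$ that of $\alpha$. (By Spector's theorem, $|a|=|b|$ implies $X^{(a)}\equiv_TX^{(b)}$, so other choices give the same degrees; we do not need this.) Uniformity claims over $\mathcal O$ are obtained by effective transfinite recursion: if a procedure computes what we want at $c$ from an index for what we want below $c$, the recursion theorem supplies one procedure that works everywhere on $\mathcal O$.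

* **(F1)** $X^{(c)}\le_TX^{(c')}$ uniformly in $X$ and $c\le_{\mathcal O}c'$. Recursion on $c'$. The case $c=c'$ is trivial. If $c'=2^a$ and $c\ne c'$, then $c\le_{\mathcal O}a$; use the recursion and $X^{(a)}\le_T(X^{(a)})'$. If $c'$ is a limit and $c\ne c'$, search for $n$ with $c\le_{\mathcal O}c'_n$, and use that $X^{(c'_n)}$ is a column of $X^{(c')}$.
* **(F2)** $\{c:c<_{\mathcal O}b\}$ is c.e. uniformly in $b\in\mathcal O$ and linearly ordered by $<_{\mathcal O}$. So $<_{\mathcal O}$ is decidable on it: for distinct $c,c'$ wait until $c<_{\mathcal O}c'$ or $c'<_{\mathcal O}c$ is enumerated.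
* **(F3)** If $X^{(b)}\le_TY^{(b)}$, then $X^{(c)}\le_TY^{(c)}$ uniformly in $c\ge_{\mathcal O}b$. Recursion on $c$; $c=b$ is given. For $c=2^a>_{\mathcal O}b$, jump the reduction for $a$. For a limit $c>_{\mathcal O}b$ and a query $\langle n,y\rangle$, decide by (F2) whether $c_n\ge_{\mathcal O}b$. If so, $X^{(c_n)}\le_TY^{(c_n)}\le_TY^{(c)}$ by recursion. If not, $X^{(c_n)}\le_TX^{(b)}\le_TY^{(b)}\le_TY^{(c)}$. In particular (take $b=o$) $X\le_TY$ implies $X^{(c)}\le_TY^{(c)}$ for all $c$, and $0^{(c)}\le_TX^{(c)}$ uniformly in $c$.

**The map $c\mapsto\hat c$.** Every $c\in\mathcal O$ is uniquely $\mu+k$ with $\mu=o$ or $\mu$ a limit notation, and $\mu,k$ are computable from $c$ by stripping off exponents. Put $\hat c=c+(k+2)$ if $\mu=o$ and $\hat c=c+(k+1)$ if $\mu$ is a limit. So $\hat c$ denotes $2k+2$ if $|c|=k<\omega$, and $\hat c=\mu+(2k+1)$ if $\mu$ is a limit.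

The meaning is this: $\hat c$ will be the number of jumps needed to decide whether a tree node has rank at least $\omega|c|$. The base cost is two jumps, each step from $|c|$ to $|c|+1$ costs two more, and at a limit a single jump on top of all previous levels suffices.

* **(H1)** $c\le_{\mathcal O}\hat c$ and $o+2\le_{\mathcal O}\hat c$.
* **(H2)** $\widehat{2^c}=\hat c+2$.
* **(H3)** $\hat c=c+1$ for limit $c$.
* **(H4)** If $c<_{\mathcal O}b$ and $b$ is a limit, then $\hat c+n<_{\mathcal O}b$ for all $n$.
* **(H5)** Every notation $\beta$ of a non-limit ordinal $\ge2$ is $\hat c$ or $\hat c+1$ for some $c$; and $\hat c$, $\hat c+1$ never denote limits.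

(H2) and (H3) are read off the definition. For (H4): if $a<_{\mathcal O}b$ then $a<_{\mathcal O}b_m$ for some $m$, so $2^a\le_{\mathcal O}b_m<_{\mathcal O}b$; iterate. In (H1) the second part is clear for finite $|c|$, and if $\mu$ is a limit then $o<_{\mathcal O}\mu$, so $o+2<_{\mathcal O}\mu$ by the argument for (H4). For (H5): finite values are $2k+2$ or $2k+3$; otherwise $\beta=\mu+(2k+1)$ or $\mu+(2k+2)$, and $c=\mu+k$ works. By (H1) and (F1), $X''\le_TX^{(\hat c)}$ and $X^{(c)}\le_TX^{(\hat c)}$ uniformly.

Finally, an index convention used all the time: if a relation $P(a)$ is c.e. in $X^{(\hat c)}$, with $c=c(a)$ computable, uniformly in $a$, then the s-m-n theorem gives a computable $g$ with $P(a)\iff g(a)\in(X^{(\hat c(a))})'$.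

## 5. Sets with a prescribed $b^{th}$ jump

We need, for given $H$, a set $X$ with $X^{(b)}\equiv_TH\oplus0^{(b)}$. At a limit $b$ there is no last jump from which to start inverting, so all levels are decided in one construction. What is required is that a finite string can already guarantee an answer to "$y\in X^{(b)}$?".

**Definition.** For $\sigma\in2^{<\omega}$, $c\in\mathcal O$, $y\in\omega$, $a\in\{0,1\}$ define $\sigma\Vdash_c(y,a)$ by recursion on $c$:

* $c=o$: $y<|\sigma|$ and $\sigma(y)=a$.
* $c=2^{c'}$: $\sigma\Vdash_c(y,1)$ iff there is a finite partial $\pi:\omega\to\{0,1\}$ such that $\Phi_y^\pi(y)\downarrow$, querying only elements of $\operatorname{dom}\pi$, and $\sigma\Vdash_{c'}(u,\pi(u))$ for all $u\in\operatorname{dom}\pi$. And $\sigma\Vdash_c(y,0)$ iff no $\tau\supseteq\sigma$ has $\tau\Vdash_c(y,1)$.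
* $c$ limit: $\sigma\Vdash_c(\langle n,z\rangle,a)$ iff $\sigma\Vdash_{c_n}(z,a)$.

Say that $\sigma$ *decides* $y$ at $c$ if $\sigma\Vdash_c(y,0)$ or $\sigma\Vdash_c(y,1)$.

At $c=2^o$, for example, $\sigma\Vdash_c(y,1)$ says that $\Phi_y^\sigma(y)$ already halts, and $\sigma\Vdash_c(y,0)$ says that $\Phi^\tau_y(y)$ halts for no $\tau\supseteq\sigma$.

**Lemma 3.** (Monotonicity) If $\sigma\Vdash_c(y,a)$ and $\tau\supseteq\sigma$, then $\tau\Vdash_c(y,a)$. (Consistency) $\sigma$ never forces both $(y,0)$ and $(y,1)$ at $c$. (Density) Every $\sigma$ has an extension deciding $y$ at $c$. (Definability) $\Vdash_c$ is computable from $0^{(c)}$, uniformly in $c$.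

*Proof.* Induction on $c$. All four are clear for $c=o$ and pass to limits; for definability at a limit, $0^{(c_n)}$ is a column of $0^{(c)}$. Let $c=2^{c'}$. Monotonicity for $a=1$ follows from monotonicity at $c'$ and for $a=0$ from the definition. Consistency: $\sigma\Vdash_c(y,0)$ excludes that $\tau=\sigma$ forces $(y,1)$. Density: if no extension of $\sigma$ forces $(y,1)$, then $\sigma\Vdash_c(y,0)$. Definability: "$\sigma\Vdash_c(y,1)$" is $\Sigma_1$ and "$\sigma\Vdash_c(y,0)$" is $\Pi_1$ over $\Vdash_{c'}$, hence over $0^{(c')}$, so both are computable from $(0^{(c')})'=0^{(c)}$. $\square$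

**Lemma 4.** Suppose every $y$ is decided at $c$ by an initial segment of $X$.
(i) The same holds at every $c'\le_{\mathcal O}c$.
(ii) All these decisions are correct: if $\sigma\subset X$ and $\sigma\Vdash_c(y,a)$, then $X^{(c)}(y)=a$.

*Proof.* (i) By induction it suffices to treat $c=2^{c'}$, and $c$ limit with $c'=c_n$. The latter is immediate, since deciding $z$ at $c_n$ is deciding $\langle n,z\rangle$ at $c$. Let $c=2^{c'}$ and let $z$ be given. Take $y$ such that $\Phi_y(y)$ queries only $z$ and halts iff the answer is $1$, and $y'$ such that $\Phi_{y'}(y')$ queries only $z$ and halts iff the answer is $0$. If an initial segment of $X$ forces $(y,1)$ or $(y',1)$ at $c$, the witness $\pi$ contains an answer to $z$, so the segment decides $z$ at $c'$. Otherwise, by assumption and monotonicity, some $\sigma\subset X$ forces both $(y,0)$ and $(y',0)$ at $c$. Then no extension $\tau$ of $\sigma$ decides $z$ at $c'$, because $\tau\Vdash_{c'}(z,1)$ would give $\tau\Vdash_c(y,1)$, and $\tau\Vdash_{c'}(z,0)$ would give $\tau\Vdash_c(y',1)$. This contradicts density at $c'$.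

(ii) Induction on $c$; by (i) the hypothesis holds at all smaller notations. The cases $c=o$ and $c$ limit are clear. Let $c=2^{c'}$ and $\sigma\subset X$. If $\sigma\Vdash_c(y,1)$ via $\pi$, then $\pi$ agrees with $X^{(c')}$ by induction, so $\Phi_y^{X^{(c')}}(y)\downarrow$. If $\sigma\Vdash_c(y,0)$ but $\Phi_y^{X^{(c')}}(y)\downarrow$, then by (i) and induction some $\tau\subset X$ with $\tau\supseteq\sigma$ forces at $c'$ all the (correct) oracle answers used. So $\tau\Vdash_c(y,1)$, a contradiction. $\square$

**Lemma 5.** For every $b\in\mathcal O$ and $H\subseteq\omega$ there is $X$ with $X^{(b)}\equiv_TH\oplus0^{(b)}$. If $b$ is a limit, then moreover $H(s)$ is computable from $X^{(b_s)}$ uniformly in $s$.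

*Proof.* If $b=o$ take $X=H$. Otherwise let $\sigma_0=\emptyset$, let $\tau_s$ be the least (in a fixed enumeration) extension of $\sigma_s$ deciding $s$ at $b$, put $\sigma_{s+1}=\tau_s{}^\frown H(s)$ and $X=\bigcup_s\sigma_s$. The sequence is computable from $H\oplus0^{(b)}$ by definability, and also from $X\oplus0^{(b)}$, since $H(s)=X(|\tau_s|)$. By Lemma 4(ii), $s\in X^{(b)}$ iff $\tau_s\Vdash_b(s,1)$, so $X^{(b)}\le_TH\oplus0^{(b)}$. Conversely $H\oplus0^{(b)}\le_TX\oplus0^{(b)}\le_TX^{(b)}$.

Let $b$ be a limit. Deciding $r=\langle n,z\rangle$ at $b$ is deciding $z$ at $b_n$, and $n\le r$. So for $r\le s$ the relevant forcing relations are computable from $0^{(b_s)}$, and $\sigma_0,\tau_0,\dots,\sigma_s,\tau_s$, hence $H(s)$, are computable from $X\oplus0^{(b_s)}\le_TX^{(b_s)}$, uniformly in $s$. $\square$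

## 6. Trees whose rank answers a question about $X^{(\hat c)}$

Before the general construction, here is the smallest case of how a group sees a tree. Take distinct primes $p,p',q$. Let $H_0$ be generated by all $e_r/p^m$, and let $H_1$ be generated by all $e_r/p^m$, $e_w/p'^m$ and $(e_r+e_w)/q^m$. Think of $r$ as a root, and of $w$ in $H_1$ as its child. In $H_1$ the element $e_r$ is divisible by all powers of $p$, and there is a nonzero $y$ divisible by all powers of $p'$ such that $e_r+y$ is divisible by all powers of $q$, namely $y=e_w$. In $H_0\cong\mathbb Z[1/p]$ no nonzero element is divisible by all powers of $p'$, so there is no such $y$. "Divisible by all powers of $l$" is a $\Pi_2$ condition on a copy, decidable with two jumps. So "the root has a child" is $\Sigma_1$ over $X''$. To climb beyond level $2$ we use deeper trees, and the information is stored in their ranks.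

Trees are subsets of $\omega^{<\omega}$ (or of sets of sequences of coded objects) closed under initial segments and containing $\emptyset$. For well-founded $T$ put $\operatorname{rk}(v)=\sup\{\operatorname{rk}(w)+1:w\text{ a child of }v\}$ and $\operatorname{rk}(T)=\operatorname{rk}(\emptyset)$; leaves have rank $0$.

The goal is a tree, enumerated from $X''$, whose rank is $\omega|c|+1$ or $\omega|c|$ according to whether $i\in(X^{(\hat c)})'$. In the successor step this is a question $\exists s\,\forall t$ about a lower level. The quantifier $\exists s$ is handled by giving the root one child per $s$. The quantifier $\forall t$ asks for a product whose rank is small as soon as one factor is small. A node of the ordinary simultaneous product of infinitely many trees carries infinitely much information, so the product cannot simply be enumerated. Letting the $t$-th factor start only at depth $t$ repairs this. The price is an error of $t$ in the rank, and since ranks are compared at multiples of $\omega$, the error is absorbed.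

**Definition (delayed product).** For trees $U$ and $A_t$ ($t\ge1$), $U\otimes(A_t)_t$ is the tree whose nodes $\nu$ of depth $d$ consist of $w\in U$ of length $d$ together with $u^t\in A_t$ of length $d-t$ for $1\le t<d$, ordered by extension in all coordinates; put $u^t=\emptyset$ for $t\ge d$. So a child of $\nu$ replaces $w$ by a child of $w$, replaces each $u^t$ with $1\le t\le d$ by a child of $u^t$ in $A_t$, and keeps $u^t=\emptyset$ for $t>d$.

Each node is a finite object, so the product is enumerable from enumerations of $U$ and of the $A_t$. Think of $U$ as passing through gates: if $A_3=\{\emptyset\}$, then nodes of depth $3$ have no children, and $U$ is cut off at depth $3$.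

**Lemma 6.** Let $U$ and all $A_t$ be well-founded.
(P1) $U\otimes(A_t)$ is well-founded of rank $\le\operatorname{rk}(U)$.
(P2) If $\operatorname{rk}(A_t)\le\rho$ for some $t$, then $\operatorname{rk}(U\otimes(A_t))\le\rho+t$.
(P3) If $\operatorname{rk}(A_t)\ge\operatorname{rk}(U)$ for all $t$, then $\operatorname{rk}(U\otimes(A_t))=\operatorname{rk}(U)$.

*Proof.* (P1) The map $\nu\mapsto w$ is strictly monotone. (P2) On nodes of depth $\ge t$ the map $\nu\mapsto u^t$ is strictly monotone. So nodes of depth $t$, where $u^t=\emptyset$, have rank $\le\rho$, and the root has rank $\le\rho+t$.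

(P3) Claim: if $\nu=(w,(u^t))$ satisfies $\operatorname{rk}(u^t)\ge\operatorname{rk}(w)$ for all $t\ge1$, then $\operatorname{rk}(\nu)\ge\operatorname{rk}(w)$. Induct on $\operatorname{rk}(w)$. Let $d$ be the depth of $\nu$, $w'$ a child of $w$, and $\varepsilon=\operatorname{rk}(w')<\operatorname{rk}(w)$. For $1\le t\le d$ choose a child of $u^t$ of rank $\ge\varepsilon$; it exists since $\operatorname{rk}(u^t)>\varepsilon$. For $t>d$ keep $u^t=\emptyset$, of rank $\ge\operatorname{rk}(w)>\varepsilon$. This gives a child $\nu'$ of $\nu$ satisfying the hypothesis for $w'$, so $\operatorname{rk}(\nu')\ge\varepsilon$ and $\operatorname{rk}(\nu)\ge\varepsilon+1$. Taking the supremum over $w'$ proves the claim. Apply it to the root, and use (P1). $\square$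

**The trees $C_c$.** Uniformly in $c\in\mathcal O$ there is a computable tree $C_c$ of rank $\omega|c|$. Let $C_o=\{\emptyset\}$. The root of $C_{2^c}$ has, for each $i$, a child whose tree is a chain of length $i$ ending in the root of a copy of $C_c$; this child has rank $\omega|c|+i$, so $\operatorname{rk}(C_{2^c})=\omega(|c|+1)$. For limit $c$ the root of $C_c$ has, for each $n$, a child with tree $C_{c_n}$, and the rank is $\sup_n(\omega|c_n|+1)=\omega|c|$. Membership of a string is decided by recursion on its length.

In the next lemma the tree $U$ is a payload: the gates are used to let through, or to block, a tree that may be much taller than the ranks the gates themselves distinguish.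

**Lemma 7.** There is a computable function $\mathbf T$ such that for all $X$, $c\in\mathcal O$ with $|c|=\gamma$, $i$, and every index $w$ of an $X''$-c.e. well-founded tree $U$, $\mathbf T(c,i,w)$ is an index of an $X''$-c.e. well-founded tree $T$ with

* $i\in(X^{(\hat c)})'\Rightarrow\operatorname{rk}(U)+1\le\operatorname{rk}(T)\le\max(\operatorname{rk}(U)+1,\omega\gamma)$;
* $i\notin(X^{(\hat c)})'\Rightarrow\operatorname{rk}(T)\le\omega\gamma$.

*Proof.* Effective transfinite recursion on $c$. We write an index also for its tree.

**Step 1: $c=o$.** Here $X^{(\hat c)}=X''$. Let $T=\{\emptyset\}\cup\{\langle s\rangle^\frown u:\Phi_i^{X''}(i)\text{ halts in exactly }s\text{ steps},\ u\in U\}$. The rank is $\operatorname{rk}(U)+1$ if the computation halts and $0$ otherwise.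

**Step 2: $c=2^{c'}$, $|c'|=\gamma'$; two quantifiers are absorbed.** By (H2), $X^{(\hat c)}=(X^{(\hat c')})''$, so membership in $(X^{(\hat c)})'$ is $\Sigma_3$ over $X^{(\hat c')}$. Absorbing the innermost existential quantifier into a jump, we get a computable $g$, independent of $X$ and $c$, with
$$i\in(X^{(\hat c)})'\iff\exists s\,\forall t\ge1\ \ g(i,s,t)\in(X^{(\hat c')})'.$$
Let $B_s=U\otimes(\mathbf T(c',g(i,s,t),w))_{t\ge1}$ and $T=\{\emptyset\}\cup\bigcup_s\langle s\rangle^\frown B_s$. If the $\forall t$ statement holds for $s$, all factors have rank $\ge\operatorname{rk}(U)+1$, and $\operatorname{rk}(B_s)=\operatorname{rk}(U)$ by (P3). Otherwise some factor $t$ has rank $\le\omega\gamma'$, and $\operatorname{rk}(B_s)\le\omega\gamma'+t<\omega\gamma$ by (P2). Since $\operatorname{rk}(T)=\sup_s(\operatorname{rk}(B_s)+1)$ and $\omega\gamma$ is a limit, both claims follow.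

**Step 3: $c$ limit; the gates come from different levels.** By (H3), $X^{(\hat c)}=(X^{(c)})'$, so "$i\in(X^{(\hat c)})'$" is uniformly $\Sigma_2$ over $X^{(c)}$. It is equivalent to
$$\exists s\,\forall t\ge1\ \big[\Phi_{i'}^{X^{(c)}}(i')\text{ does not halt within }t\text{ steps}\big]$$
with $i'=i'(i,s)$ computable. A $t$-step computation queries only numbers $\langle n,y\rangle<t$, so $n<t$ and $c_n\le_{\mathcal O}c_t$. Thus the bracket is decided, uniformly, by $X^{(c_t)}\le_TX^{(\hat c_t)}$, where $\hat c_t$ means $\widehat{c_t}$. So it is equivalent to $g(c,i,s,t)\in(X^{(\hat c_t)})'$ for a computable $g$. Put $B_s=U\otimes(\mathbf T(c_t,g(c,i,s,t),w))_{t\ge1}$ and $T$ as before. If some bracket fails, say for $t$, then $\operatorname{rk}(B_s)\le\omega|c_t|+t<\omega\gamma$ by (P2); otherwise $\operatorname{rk}(B_s)=\operatorname{rk}(U)$ by (P3). Conclude as in Step 2. $\square$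

To see one step concretely, let $c=o+1$, so $\hat c=o+4$, and let $U=C_c$, of rank $\omega$. Each gate is a tree of rank at least $\omega+1$ (open) or $0$ (closed). If $s$ is a witness, all gates are open and $B_s$ has rank $\omega$. If gate $t$ is closed, $B_s$ is cut off at depth $t$ and has rank $\le t$. So $T$ has rank $\omega+1$ if there is a witness, and rank at most $\omega$ otherwise.

Now take $U=C_c$ in Lemma 7 and identify the root of $T$ with the root of a disjoint copy of $C_c$. The upper bounds are unchanged and the rank becomes at least $\omega|c|$. We get, uniformly in $c,i$, an $X''$-c.e. tree $T_{c,i}$ with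
$$\operatorname{rk}(T_{c,i})=\omega|c|+1\ \text{ if }i\in(X^{(\hat c)})',\qquad\operatorname{rk}(T_{c,i})=\omega|c|\ \text{ otherwise.}\tag{2}$$

**Fat trees.** The isomorphism type of the tree must depend on its rank only; otherwise a copy would carry other information.

**Definition.** A well-founded tree is *fat* if every node of rank $\delta$ has, for each $\delta'<\delta$, infinitely many children of rank $\delta'$.

The fat countable tree of rank $1$ is a root with infinitely many leaves; that of rank $2$ has a root with infinitely many leaves and infinitely many children of rank $1$. By induction on rank, countable fat trees of equal rank are isomorphic: the roots have exactly $\omega$ children of each smaller rank, and the trees above children of equal rank are fat of that rank.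

**Lemma 8.** From an $X''$-c.e. well-founded tree $T$ one obtains, uniformly, a fat tree $T^{\rm fat}$ of the same rank that is $\Pi^0_2(X)$ as a set of finite sequences of numbers.

*Proof.* As $T$ is $\Sigma^0_3(X)$, write $t\in T\iff\exists s\,\Theta(t,s)$ with $\Theta\in\Pi^0_2(X)$. Let $T^{\rm fat}$ be the set of sequences $((t_1,n_1,s_1),\dots,(t_k,n_k,s_k))$, $k\ge0$, with $\emptyset\subsetneq t_1\subsetneq\dots\subsetneq t_k$, $n_r\in\omega$ and $\Theta(t_r,s_r)$ for all $r$, the triples being coded by numbers. This is a tree and it is $\Pi^0_2(X)$: carrying the witness $s_r$ in the node removes the existential quantifier.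

A node ending in $t_k$ (for the root put $t_0=\emptyset$) has as children its extensions by triples $(t',n,s)$ with $t'\supsetneq t_k$ and $\Theta(t',s)$. These $t'$ run over all proper extensions of $t_k$ in $T$. Their $T$-ranks are exactly the ordinals $<\operatorname{rk}_T(t_k)$: if $\delta'<\operatorname{rk}_T(t)$, some child of $t$ has rank $\ge\delta'$; if the inequality is strict, repeat with this child, and by well-foundedness equality is reached. By induction such a node has rank $\operatorname{rk}_T(t_k)$. Since $n$ is arbitrary, each smaller rank occurs infinitely often among its children. $\square$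

## 7. Forests inside groups

**Definition.** The *data* are a computable array $\Gamma=(\gamma_{n,j})_{n,j\in\omega}$ of notations and $F=(F_n)_{n\in\omega}$ with $F_n\subseteq2^\omega$ nonempty and countable. A *row* of label $n$ and type $f\in2^\omega$ consists of a root $r$ (of *kind* $n$) and, for each $j$, a countable fat tree, the *coordinate-$j$ tree*, whose root is identified with $r$ and whose rank is $\omega|\gamma_{n,j}|+f(j)$. Its nodes of depth $k\ge1$ have kind $(n,j,k)$; we also let "$(n,j,0)$" mean kind $n$. Let $V$ be a forest having exactly $\omega$ rows of label $n$ and type $f$ for each $n$ and each $f\in F_n$, and no others.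

Since fat trees are determined by rank, $V$ is determined up to isomorphism by $(\Gamma,F)$. For instance, if $\gamma_{n,0}=o$ and $f(0)=1$, the coordinate-$0$ tree is a root with infinitely many leaves; if $f(0)=0$ it is just the root. A row of type $f$ stores the infinite bit sequence $f$, and bit $f(j)$ will be readable at a level governed by $\gamma_{n,j}$.

Write $v^-$ for the parent of $v$. Fix computably pairwise distinct primes $p_\kappa$ for each kind $\kappa$ and $q_\kappa$ for each kind $\kappa=(n,j,k)$ with $k\ge1$.

**Definition.** $G=G(\Gamma,F)$ is the subgroup of the $\mathbb Q$-space with basis $\{e_v:v\in V\}\cup\{e_z:z\in\omega\}$ generated by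

* all $e_z$, $z\in\omega$;
* all $e_v/p_\kappa^m$, $v$ of kind $\kappa$, $m\ge0$;
* all $(e_v+e_{v^-})/q_\kappa^m$, $v$ a non-root of kind $\kappa$, $m\ge0$.

It is a torsion-free abelian group. Write $l^\infty\mid x$ for "$l^m\mid x$ for all $m$". The primes $p_\kappa$ mark the kinds, and the primes $q_\kappa$ mark the edges. The extra basis elements $e_z$ have a purpose that appears in Section 8.

**Lemma 9.** For $x\in G$:
(a) $p_\kappa^\infty\mid x$ in $G$ iff $x\in\operatorname{span}_{\mathbb Q}\{e_v:v\text{ of kind }\kappa\}$.
(b) $q_\kappa^\infty\mid x$ in $G$ iff $x\in\operatorname{span}_{\mathbb Q}\{e_v+e_{v^-}:v\text{ of kind }\kappa\}$.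

*Proof.* We localize at the prime in question, so that all other denominators disappear. Let $l=p_\kappa$ with $e'_u=e_u$ for all $u$; or $l=q_\kappa$ with $e'_v=e_v+e_{v^-}$ for $v$ of kind $\kappa$ and $e'_u=e_u$ otherwise. In both cases $(e'_u)$ is a basis with the same $\mathbb Z$-span as $(e_u)$, since $v^-$ is not of kind $\kappa$. All denominators other than powers of $l$ are units in $\mathbb Z_{(l)}$, so the $\mathbb Z_{(l)}$-module generated by $G$ is
$$\bigoplus_{v\text{ of kind }\kappa}\mathbb Qe'_v\ \oplus\bigoplus_{\text{other }u}\mathbb Z_{(l)}e'_u .$$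
If $l^\infty\mid x$, the coordinates of $x$ in the second sum vanish, since no nonzero element of $\mathbb Z_{(l)}$ is divisible by all powers of $l$.

Conversely let $x=\sum_vd_ve'_v\in G$, the sum over $v$ of kind $\kappa$. Choose $b\ge1$ prime to $l$ and $a\ge0$ with $bl^ad_v\in\mathbb Z$ for all $v$. For each $m$, $bx/l^m=\sum_v(bl^ad_v)\,e'_v/l^{a+m}\in G$. With $sb+tl^m=1$ we get $x/l^m=s(bx/l^m)+tx\in G$. $\square$

**Definition.** In any copy $B$ of $G$ let $\operatorname{Lev}_\kappa=\{x\ne0:p_\kappa^\infty\mid x\}$. By recursion on $\delta$: $x\in R^\delta_{n,j,k}$ iff $x\in\operatorname{Lev}_{(n,j,k)}$ and for every $\varepsilon<\delta$ there are $m\ge1$ and $y\in R^\varepsilon_{n,j,k+1}$ with $q_{(n,j,k+1)}^\infty\mid mx+y$.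

These sets decrease in $\delta$. Hence $x\in R^{\delta+1}_{n,j,k}$ iff $x\in\operatorname{Lev}_{(n,j,k)}$ and such $m,y$ exist for $\varepsilon=\delta$; and $R^\delta=\bigcap_{\varepsilon<\delta}R^\varepsilon$ for limit $\delta$. Identify $B$ with $G$ by an isomorphism, and let $\operatorname{supp}(x)$ be the set of $v$ with nonzero $e_v$-coefficient in $x$. The next lemma says that $R^\delta$ is rank $\ge\delta$, tested on all of the support.

**Lemma 10.** For $x\in\operatorname{Lev}_{(n,j,k)}$: $x\in R^\delta_{n,j,k}$ iff every $v\in\operatorname{supp}(x)$ has rank $\ge\delta$ in its coordinate-$j$ tree.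

*Proof.* Induction on $\delta$, for all $k$ simultaneously. By Lemma 9, $x=\sum c_ve_v$ with all $v$ of kind $(n,j,k)$ and all $c_v\ne0$.

($\Leftarrow$) Let $\varepsilon<\delta$. Choose children $w(v)$ of $v$ of kind $(n,j,k+1)$ and rank $\ge\varepsilon$, and $M\ge1$ with all $Mc_v\in\mathbb Z$. Then $y=\sum Mc_ve_{w(v)}$ is in $\operatorname{Lev}_{(n,j,k+1)}$ (it is nonzero because the $w(v)$ are distinct), and it is in $R^\varepsilon_{n,j,k+1}$ by induction. Moreover $Mx+y=\sum Mc_v(e_v+e_{w(v)})$ is divisible by all powers of $q_{(n,j,k+1)}$.

($\Rightarrow$) Let $v\in\operatorname{supp}(x)$ and $\varepsilon<\delta$, and take $m,y$ from the definition. By Lemma 9, $mx+y=\sum_wd_w(e_w+e_{w^-})$ over $w$ of kind $(n,j,k+1)$. Since $y$ has only coordinates of kind $(n,j,k+1)$ and $x$ only of kind $(n,j,k)$, comparing $e_v$-coefficients gives $0\ne mc_v=\sum_{w^-=v}d_w$. So some child $w$ of $v$ has $d_w\ne0$. As $d_w$ is the $e_w$-coefficient of $y$, we get $w\in\operatorname{supp}(y)$ and, by induction, $\operatorname{rk}(w)\ge\varepsilon$. Hence $\operatorname{rk}(v)\ge\varepsilon+1$. As $\varepsilon<\delta$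 was arbitrary, $\operatorname{rk}(v)\ge\delta$. $\square$

**Lemma 11.** Let $X$ compute $B\cong G$. Uniformly in $c\in\mathcal O$ and all other parameters, $R^{\omega|c|}_{n,j,k}$ is computable from $X^{(\hat c)}$, and for $i\ge1$, $R^{\omega|c|+i}_{n,j,k}$ is c.e. in $X^{(\hat c)}$.

*Proof.* "$l^\infty\mid x$" is $\Pi^0_2(X)$, hence computable from $X''\le_TX^{(\hat c)}$. Given the first claim for $c$, the second follows, since $R^{\omega|c|+i}$ is obtained from $R^{\omega|c|}$ by $i$ existential quantifications over $X''$-computable conditions. We prove the first claim by recursion on $c$.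

For $c=o$: $R^0_{n,j,k}=\operatorname{Lev}_{(n,j,k)}$ and $X^{(\hat c)}=X''$. For $2^c$: $R^{\omega(|c|+1)}=\bigcap_{i\ge1}R^{\omega|c|+i}$ is $\Pi_2$ over $X^{(\hat c)}$, so computable from $X^{(\hat c+2)}$, and $\hat c+2=\widehat{2^c}$. For limit $c$: $R^{\omega|c|}=\bigcap_nR^{\omega|c_n|}$, where the $R^{\omega|c_n|}$ are uniformly computable from $X^{(\widehat{c_n})}$ and so, by (H4) and (F1), from $X^{(c)}$. The intersection is $\Pi_1$ over $X^{(c)}$, so computable from $X^{(c+1)}=X^{(\hat c)}$. $\square$

For $x\in\operatorname{Lev}_n$ let $f_x(j)=1$ if $x\in R^{\omega|\gamma_{n,j}|+1}_{n,j,0}$, and $f_x(j)=0$ otherwise.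

**Proposition 12.** Let $X$ compute a copy $B$ of $G(\Gamma,F)$. For $x\in\operatorname{Lev}_n$, $f_x$ is the pointwise minimum of the types of the finitely many rows whose roots lie in $\operatorname{supp}(x)$, and every $f\in F_n$ is $f_x$ for some $x\in\operatorname{Lev}_n$. $\operatorname{Lev}_n$ is uniformly computable from $X''$. Uniformly in $n,x,j$, "$f_x(j)=1$" is c.e. in $X^{(\hat\gamma_{n,j})}$, so $f_x(j)$ is computable from $X^{(\hat\gamma_{n,j}+1)}$.

*Proof.* The root of a row of type $f$ has rank $\omega|\gamma_{n,j}|+f(j)$ in its coordinate-$j$ tree, so by Lemma 10, $f_x(j)=1$ iff all rows with root in $\operatorname{supp}(x)$ have type with $j$-th bit $1$. For $x=e_r$ with $r$ of type $f$ we get $f_x=f$. The complexity claims are Lemma 11. $\square$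

The minimum is unavoidable: for two roots $r,r'$ of kind $n$ the element $e_r+e_{r'}$ is in $\operatorname{Lev}_n$ as well, and its $f_x$ is the minimum of the two types.

## 8. Building a copy from $\Pi_2$ guesses

Conversely, we want to build a copy of $G(\Gamma,F)$ from an $X$ that knows the types at the right levels. By (2) and Lemma 8 the trees can be produced, but only as $\Pi^0_2(X)$ sets, while $X$ must build the group computably. If one gives a basis vector to every *potential* node, the wrong nodes cannot be removed later. They can be made harmless: a wrong node acquires only finitely much divisibility, hence contributes a free summand $\mathbb Z$, and this is swallowed by the vectors $e_z$.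

**Proposition 13.** Suppose $F_n=\{f_{n,i}:i\in\omega\}$ (repetitions allowed) and there is a computable $g$ with $f_{n,i}(j)=1\iff g(n,i,j)\in(X^{(\hat\gamma_{n,j})})'$. Then $X$ computes a copy of $G(\Gamma,F)$.

*Proof.* **Step 1: the forest as a $\Pi^0_2(X)$ set.** By (2) and Lemma 8 there are, uniformly in $(n,i,j)$, $\Pi^0_2(X)$ fat trees $T_{n,i,j}$ of rank $\omega|\gamma_{n,j}|+f_{n,i}(j)$. Let $N$ be the set of *potential nodes*: all $(n,i,t)$ (roots) and all $(n,i,t,j,\sigma)$ with $\sigma\ne\emptyset$ a finite sequence of numbers. Kinds and parents are the obvious ones: $(n,i,t)$ has kind $n$, and $(n,i,t,j,\sigma)$ has kind $(n,j,|\sigma|)$. Let $V\subseteq N$ consist of the roots and the $(n,i,t,j,\sigma)$ with $\sigma\in T_{n,i,j}$. Then $V$ is closed under parents and isomorphic to the forest of $(\Gamma,F)$, the index $t$ providing $\omega$ rows of each type in $F_n$. It is $\Pi^0_2(X)$. So there is an $X$-computable $h(v,s)$, nondecreasing in $s$ with $h(v,0)=0$, such that $v\in V\iff\sup_sh(v,s)=\infty$.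

**Step 2: an $X$-computable group.** Let $K$ be the subgroup of the $\mathbb Q$-space on $\{e_v:v\in N\}\cup\{e_z:z\in\omega\}$ generated by all $e_z$ and, for $v\in N$ of kind $\kappa$ and all finite $m\le\sup_sh(v,s)$, by $e_v/p_\kappa^m$ and (if $v$ is not a root) $(e_v+e_{v^-})/q_\kappa^m$. $K$ is an infinite $X$-c.e. subgroup of a computable group. As in Section 1, pulling back along an $X$-computable bijection $\omega\to K$ gives a copy of $K$ computable from $X$.

**Step 3: $K\cong G(\Gamma,F)$.** Let $K_0$ be generated by the generators belonging to $v\in V$ and the $e_z$; since $V$ is closed under parents, $K_0\cong G(\Gamma,F)$. List $N\setminus V$ as $v_1,v_2,\dots$ (a finite or infinite list) such that a parent, when it is not in $V$, comes before its children. No $v_s$ is a root. For $v=v_s$ of kind $\kappa$ put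
$$m=\sup_th(v,t)<\infty,\quad p=p_\kappa,\quad q=q_\kappa,\quad a=e_v/p^m,\quad b=(e_v+e_{v^-})/q^m,\quad K_s=K_{s-1}+\mathbb Za+\mathbb Zb .$$
The elements $a,b$ generate all generators belonging to $v$. Here $e_{v^-}\in K_{s-1}$, because $v^-$ is in $V$ or listed earlier. Elements of $K_{s-1}$ have $e_v$-coefficient $0$, because $v\notin V$ and the children of $v$ are not in $V$ and are listed later.

Consider the homomorphism $K_s\to\mathbb Q$ taking the $e_v$-coefficient. Its kernel contains $K_{s-1}$. If $ia+kb+u$ with $i,k\in\mathbb Z$ and $u\in K_{s-1}$ is in the kernel, then $i/p^m+k/q^m=0$. As $p\neq q$ are primes, $i=p^mi'$ and $k=-q^mi'$ for some $i'\in\mathbb Z$, and $ia+kb=i'e_v-i'(e_v+e_{v^-})=-i'e_{v^-}\in K_{s-1}$. So the kernel is $K_{s-1}$, and $K_s/K_{s-1}$ is isomorphic to a nonzero finitely generated subgroup of $\mathbb Q$, hence to $\mathbb Z$. Since $\mathbb Z$ is free, $K_s=K_{s-1}\oplus\mathbb Zu_s$ for some $u_s$. Therefore $K=\bigcup_sK_s=K_0\oplus\bigoplus_s\mathbb Zu_s$. As $K_0$ already has the direct summand $\bigoplus_z\mathbb Ze_z\cong\mathbb Z^{(\omega)}$, we conclude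 $K\cong K_0$. $\square$

Propositions 12 and 13 leave a gap of one jump. A copy reveals $f(j)$ at level $\hat\gamma_{n,j}+1$. To build a copy it suffices, for instance, that $f(j)$ is computable, uniformly, at level $\hat\gamma_{n,j}$. In Theorem S the gap is closed by matching c.e.-ness exactly. At limit levels it is harmless, because (H4) puts $\hat\gamma+1$ below the limit whenever $\gamma$ is.

## 9. Theorem S, and successors of non-limits

*Proof of Theorem S.* Fix a notation for $\beta$. By (H5), $\beta=\hat c$ or $\beta=\hat c+1$ for some $c$. Put $\gamma_{n,0}=c$ and $\gamma_{n,j}=o$ for $j\ge1$. All types used vanish at $j\ge1$ (in Proposition 13 let $g(n,i,j)$ for $j\ge1$ be an index of a nowhere halting program), and we write types as their value at $0$.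

**Step 1: $\beta=\hat c$, where "some type is $1$" is the c.e. event.** Let $F_n=\{0,1\}$ if $n\in S$ and $F_n=\{0\}$ otherwise. If $X$ computes a copy, then $S=\{n:\exists x\in\operatorname{Lev}_n\ f_x(0)=1\}$, which is c.e. in $X^{(\beta)}$ by Proposition 12. Conversely, if $S$ is c.e. in $X^{(\hat c)}$, apply Proposition 13 with $f_{n,0}=0$ and $f_{n,i}=1\iff n\in S$ for $i\ge1$.

**Step 2: $\beta=\hat c+1$, where "some type is $0$" is the c.e. event.** Let $F_n=\{0,1\}$ if $n\in S$ and $F_n=\{1\}$ otherwise. If $X$ computes a copy, then $S=\{n:\exists x\in\operatorname{Lev}_n\ f_x(0)=0\}$, since minima of $1$'s are $1$; this is c.e. in $X^{(\hat c+1)}$ by Proposition 12. Conversely, if $S$ is c.e. in $(X^{(\hat c)})'$, then $n\in S\iff\exists s\,\neg Q(n,s)$ with $Q$ c.e. in $X^{(\hat c)}$. Apply Proposition 13 with $f_{n,0}=1$ and $f_{n,s+1}=1\iff Q(n,s)$. $\square$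

**The Main Theorem for $\alpha=\beta+1$, $\beta\ge2$ not a limit.** Let $Z=0^{(\beta)}$ and $\mathbf d\ge\mathbf 0^{(\alpha)}=\deg(Z')$. By Lemma 1 take $S$, 1-generic relative to $Z$, with $(S\oplus Z)'\equiv_TS\oplus Z'\in\mathbf d$, and let $G$ be the group of Theorem S for $S$ and $\beta$. The argument is that of the example in Section 2, relativized to $Z$.

**Step 1: the $\alpha^{th}$ jump degree is $\mathbf d$.** By Lemma 5 there is $X$ with $X^{(\beta)}\equiv_TS\oplus Z$. As $S$ is c.e. in $X^{(\beta)}$, $X$ computes a copy $B$, and $B^{(\alpha)}\le_TX^{(\alpha)}\equiv_T(S\oplus Z)'\in\mathbf d$. For any copy $B$, $S$ is c.e. in $B^{(\beta)}$, so $S\oplus Z'\le_TB^{(\alpha)}$, that is, $\deg(B)^{(\alpha)}\ge\mathbf d$.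

**Step 2: there is no $\beta^{th}$ jump degree.** Suppose $B_0$ is a copy with $E:=B_0^{(\beta)}$ of least degree. For every surjection $g:\omega\to S$ there is, by Lemma 5 applied to the graph of $g$, an $X$ with $X^{(\beta)}\equiv_Tg\oplus Z$. Then $S$ is c.e. in $X^{(\beta)}$, so $X$ computes a copy $B$, and $E\le_TB^{(\beta)}\le_TX^{(\beta)}\equiv_Tg\oplus Z$. By Lemma 2(b), $E\le_TZ$. As $S$ is c.e. in $B_0^{(\beta)}=E$, $S$ is c.e. in $Z$, contradicting Lemma 2(a).

**Step 3: there is no $\beta'^{\,th}$ jump degree for $\beta'<\beta$.** If $B_0^{(\beta')}\le_TB^{(\beta')}$ for all copies $B$, then by (F3) $B_0^{(\beta)}\le_TB^{(\beta)}$ for all copies $B$, contradicting Step 2. $\blacksquare$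

For $\alpha=3$ we have $\beta=2=\hat c$ with $c=o$, and the group is as simple as in the picture at the start of Section 6: $n\in S$ iff some root of kind $n$ has a child in coordinate $0$.

## 10. The level $\alpha=\lambda$, $\lambda$ a limit

Let $b$ be the notation of $\lambda$ and write $\hat b_j$ for $\widehat{b_j}$. For $f\in2^\omega$ let $G_f$ be the group with $F_0=\{f\}$, $\gamma_{0,j}=b_j$, and, for $n\ge1$, $F_n=\{0\}$ (the zero function) and $\gamma_{n,j}=o$. There is essentially one type, and its $j$-th bit is written at level $b_j$, higher and higher below $\lambda$.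

* **(i)** *If for some $j_0$, $f(j)$ is computable from $X^{(\hat b_j)}$ uniformly in $j\ge j_0$, then $X$ computes a copy of $G_f$.* This is Proposition 13, with the values $f(j)$, $j<j_0$, hard-wired.
* **(ii)** *If $X$ computes a copy of $G_f$, then $f(j)$ is computable from $X^{(\hat b_j+1)}$ uniformly in $j$.* This is Proposition 12, since any fixed $x\in\operatorname{Lev}_0$ has $f_x=f$. By (H4) and (F1), in particular $f\le_TX^{(\lambda)}$.

So a copy knows $f$ at level $\lambda$. The first choice that comes to mind is to let $f$ be a set $D$ of the desired degree. For $\mathbf d=\mathbf 0^{(\lambda)}$, $f=0^{(\lambda)}$, this fails at once: for $j=\langle n,z\rangle$ we have $n\le j$ and $f(j)=0^{(b_n)}(z)$, which is uniformly computable from $0^{(b_j)}$. By (i), $G_f$ has a computable copy, so it has $0^{th}$ jump degree $\mathbf 0$. The obstacle is clear: bit $j$ of $0^{(\lambda)}$ is too easy for level $b_j$. We need an $f$ that cannot be computed in this bitwise manner, and whose $\lambda^{th}$ jump is nevertheless no higher than $D$. Both can be done in one jump inversion.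

**Lemma 14.** Let $b$ be a limit notation, $(c_j)$ a computable sequence with $c_j<_{\mathcal O}b$, and $D\ge_T0^{(b)}$. There is $f\in2^\omega$ with $f^{(b)}\equiv_Tf\oplus0^{(b)}\equiv_TD$ such that for no $e$ do we have $f(j)=\Phi_e^{0^{(c_j)}}(j)$ for all $j$.

*Proof.* As in Lemma 5, but with one diagonalizing bit per stage. Let $\sigma_0=\emptyset$, let $\tau_s$ be the least extension of $\sigma_s$ deciding $s$ at $b$, and $\sigma_{s+1}=\tau_s{}^\frown k_s{}^\frown D(s)$. Here, with $j=|\tau_s|$, the bit $k_s\in\{0,1\}$ is chosen $\ne\Phi_s^{0^{(c_j)}}(j)$ if this converges ($k_s=0$ if both values qualify), and $k_s=0$ if it diverges. Let $f=\bigcup_s\sigma_s$. Since $c_j+1<_{\mathcal O}b$, $k_s$ is computable from $0^{(b)}$ and $\tau_s$. So the sequence is computable from $D$, and by Lemma 4(ii), $f^{(b)}\le_TD$. The sequence is also computable from $f\oplus0^{(b)}$, as $D(s)=f(|\tau_s|+1)$; so $D\le_Tf\oplus0^{(b)}\le_Tf^{(b)}$. Finally, for each $e$ and $j=|\tau_e|$, $f(j)=k_e\ne\Phi_e^{0^{(c_j)}}(j)$. $\square$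

This defeats a copy whose $\beta^{th}$ jump is only $0^{(\beta)}$. If the supposed least $\beta^{th}$ jump $E$ is *not* below $0^{(\beta)}$, we instead find a copy whose $\beta^{th}$ jump avoids $E$. For that, $f$ is handed over only as a limit, with finitely many errors for each bit. Write $=^*$ for equality mod finite.

**Lemma 15.** Let $A_n\in2^\omega$ and suppose $E\not\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for all $k$. Then there is $H$ with $H^{[n]}=^*A_n$ for all $n$ and $E\not\le_TH\oplus Z$.

*Proof.* **Step 1: the construction.** Call $\tau'\supseteq\tau$ *$e$-respecting over $\tau$* if $\tau'(\langle n,x\rangle)=A_n(x)$ for all $n<e$ and $\langle n,x\rangle\in\operatorname{dom}\tau'\setminus\operatorname{dom}\tau$. This is transitive. Let $\tau_0=\emptyset$. At stage $e$: if some $\tau'\supseteq\tau_e$, $e$-respecting over $\tau_e$, and some $x$ have $\Phi_e^{\tau'\oplus Z}(x)\downarrow\ne E(x)$, let $\tau_{e+1}\supsetneq\tau_e$ be an $e$-respecting extension of such a $\tau'$; otherwise let $\tau_{e+1}$ be any proper $e$-respecting extension of $\tau_e$. Let $H=\bigcup_e\tau_e$. All stages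 $e>n$ respect $A_n$, so $H^{[n]}=^*A_n$.

**Step 2: $E\not\le_TH\oplus Z$.** Suppose $\Phi_e^{H\oplus Z}=E$. Then at stage $e$ the second alternative held. So every $\tau'$ that is $e$-respecting over $\tau_e$ with $\Phi_e^{\tau'\oplus Z}(x)\downarrow$ gives the value $E(x)$. For each $x$ such a $\tau'$ exists, because all longer initial segments of $H$ are $e$-respecting over $\tau_e$. Recognizing $e$-respecting strings needs only $A_0,\dots,A_{e-1}$. Hence $E\le_TZ\oplus A_0\oplus\dots\oplus A_{e-1}$, a contradiction. $\square$

**The Main Theorem for $\alpha=\lambda$.** Let $D\in\mathbf d\ge\mathbf 0^{(\lambda)}$. Apply Lemma 14 with $c_j=\hat b_j+1$, which is $<_{\mathcal O}b$ by (H4), to get $f$ with $f^{(\lambda)}\equiv_Tf\oplus0^{(\lambda)}\equiv_TD$ such that for no $e$ is $f(j)=\Phi_e^{0^{(\hat b_j+1)}}(j)$ for all $j$. Let $G=G_f$.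

**Step 1: the $\lambda^{th}$ jump degree is $\mathbf d$.** By (i), $f$ computes a copy $B$, and $B^{(\lambda)}\le_Tf^{(\lambda)}\in\mathbf d$. By (ii), every copy $B$ has $B^{(\lambda)}\ge_Tf\oplus0^{(\lambda)}\in\mathbf d$.

**Step 2: there is no $\beta^{th}$ jump degree for $\beta<\lambda$.** Let $Z=0^{(\beta)}$ and suppose $B_0$ is a copy with $E=B_0^{(\beta)}$ of least degree.

*Case 1: $E\not\le_TZ$.* Apply Lemma 15 with $A_n$ the constant function $f(n)$. Each $A_n$ is computable, so the hypothesis holds, and we get $H$ with $E\not\le_TH\oplus Z$ and $f(n)=\lim_xH^{[n]}(x)$, so $f\le_TH'$. By Lemma 5 take $X$ with $X^{(\beta)}\equiv_TH\oplus Z$; then $f\le_TX^{(\beta+1)}$. Since $\beta+1<_{\mathcal O}b$, for all large $j$ we have $\beta+1\le_{\mathcal O}b_j\le_{\mathcal O}\hat b_j$. So $f(j)$ is computable from $X^{(\hat b_j)}$ uniformly in large $j$, by (F1), and by (i) $X$ computes a copy $B$. Then $E\le_TB^{(\beta)}\le_TX^{(\beta)}\equiv_TH\oplus Z$, a contradiction.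

*Case 2: $B_0^{(\beta)}=E\le_TZ=0^{(\beta)}$.* By (F3), $B_0^{(\hat b_j+1)}\le_T0^{(\hat b_j+1)}$ uniformly for all large $j$. By (ii), $f(j)$ is computable from $0^{(\hat b_j+1)}$ uniformly for large $j$, hence, hard-wiring finitely many values, for all $j$. This contradicts the choice of $f$. $\blacksquare$

## 11. The level $\alpha=\lambda+1$, $\lambda$ a limit

Keep $b$ for the notation of $\lambda$ and put $Z=0^{(\lambda)}$. In analogy with Section 9 one would take $Y$ 1-generic relative to $Z$ and encode it at level $\lambda$. The group $G_Y$ of Section 10 does encode $Y$, but too well. By (ii) every copy $B$ has $B^{(\lambda)}\ge_TY\oplus Z$. By Lemma 5 with $H=Y$ there is $X$ with $X^{(\lambda)}\equiv_TY\oplus Z$ such that $Y(s)$ is uniformly computable from $X^{(b_s)}$, and by (i) this $X$ computes a copy. So $G_Y$ has $\lambda^{th}$ jump degree $\deg(Y\oplus Z)$, and nothing is left for level $\lambda+1$.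

What must be destroyed is the uniformity with which a copy knows $Y$. We split $Y$ into columns and let the copy know each column only up to finite error, by using *all* finite variants as types. Each column is still computable from $B^{(\lambda)}$, but a least $B^{(\lambda)}$ would, by Lemma 15, lie below finitely many columns, and genericity forbids that such a set computes the next one. To make every copy know $D$ uniformly after one more jump, we add columns that are constant with value $D(n)$: such a column is insensitive to finite errors.

**The group.** Let $D\in\mathbf d\ge\mathbf 0^{(\lambda+1)}=\deg(Z')$. By Lemma 1 take $Y$, 1-generic relative to $Z$, with $(Y\oplus Z)'\equiv_TD$. Put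
$$A_{2n}=Y^{[n]},\qquad A_{2n+1}=\text{the constant function }D(n),\qquad F_n=\{f\in2^\omega:f=^*A_n\},\qquad\gamma_{n,j}=b_{\langle n,j\rangle},$$
and $G=G(\Gamma,F)$.

**Step 1: from column guesses to copies.** *If $H^{[n]}=^*A_n$ for all $n$, there is $X$ with $X^{(\lambda)}\equiv_TH\oplus Z$ computing a copy of $G$.* Take $X$ from Lemma 5. Then $H^{[n]}(j)=H(\langle n,j\rangle)$ is uniformly computable from $X^{(b_{\langle n,j\rangle})}=X^{(\gamma_{n,j})}\le_TX^{(\hat\gamma_{n,j})}$. Let $f_{n,i}$ be the $i$-th finite variant of $H^{[n]}$; these are exactly the elements of $F_n$. Apply Proposition 13.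

**Step 2: from copies to columns.** *If $X$ computes a copy of $G$, then $A_n\le_TX^{(\lambda)}$ for all $n$, and $D\le_TX^{(\lambda+1)}$.* By Proposition 12, (H4) and (F1), $f_x$ is uniformly computable from $X^{(\lambda)}$ for $x\in\operatorname{Lev}_n$, and $A_n=f_x$ for some such $x$. For the second claim find, using $X''$, for each $n$ some $x_n\in\operatorname{Lev}_{2n+1}$. By Proposition 12, $f_{x_n}$ is a minimum of finitely many functions that are eventually $D(n)$. So $D(n)=\lim_jf_{x_n}(j)$, which is computable from $(X^{(\lambda)})'$ uniformly in $n$.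

**Step 3: the $\alpha^{th}$ jump degree is $\mathbf d$.** Since $D\le_T(Y\oplus Z)'$, the limit lemma gives $h\le_TY\oplus Z$ with values in $\{0,1\}$ and $D(n)=\lim_sh(n,s)$. Let $H^{[2n]}=Y^{[n]}$ and $H^{[2n+1]}(s)=h(n,s)$. Then $H^{[n]}=^*A_n$ for all $n$ and $H\oplus Z\equiv_TY\oplus Z$. So Step 1 gives $X$ computing a copy $B$ with $B^{(\alpha)}\le_TX^{(\alpha)}\equiv_T(Y\oplus Z)'\in\mathbf d$. By Step 2 every copy $B$ has $\deg(B)^{(\alpha)}\ge\mathbf d$.

**Step 4: there is no $\lambda^{th}$ jump degree.** Suppose $B_0$ is a copy with $E=B_0^{(\lambda)}$ of least degree. If $E\not\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for all $k$, take $H$ from Lemma 15 and, from Step 1, $X$ computing a copy $B$. Then $E\le_TB^{(\lambda)}\le_TX^{(\lambda)}\equiv_TH\oplus Z$, a contradiction. So $E\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for some $k$. Take $m$ with $2m>k$. By Step 2 for $B_0$, and since the odd-indexed $A$'s are constant and hence computable,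
$$Y^{[m]}=A_{2m}\le_TE\le_TZ\oplus Y^{[<m]},$$
contradicting Lemma 2(c).

**Step 5: there is no $\beta'^{\,th}$ jump degree for $\beta'<\lambda$.** By (F3), a copy with least $\beta'^{\,th}$ jump would have least $\lambda^{th}$ jump, contradicting Step 4. $\blacksquare$

If $\mathbf d=\mathbf 0^{(\lambda+1)}$, the odd columns can be omitted: the lower bound $B^{(\lambda+1)}\ge_T0^{(\lambda+1)}$ is automatic, for the upper bound one uses Step 1 with the columns of $Y$ alone, and Step 4 uses only the even columns.

Sections 9, 10 and 11 cover all computable $\alpha\ge3$: the predecessor of a successor $\alpha\ge3$ is either a non-limit $\ge2$ (Section 9) or a limit (Section 11), and limit $\alpha$ is Section 10. This proves the Main Theorem, and with $\mathbf d=\mathbf 0^{(\alpha)}$ it answers the question of Section 3 positively for every computable $\alpha>2$.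

## 12. All proper jump degrees, for every computable $\alpha$

*Proof of the Corollary.* An $\alpha^{th}$ jump degree has the form $\deg(B)^{(\alpha)}$, so it is $\ge\mathbf 0^{(\alpha)}$. Conversely let $\mathbf d\ge\mathbf 0^{(\alpha)}$. If $\alpha\ge3$, use the Main Theorem. If $\alpha\in\{1,2\}$, use Theorem 1. If $\alpha=0$, the word "proper" is vacuous, and the first group of Section 1 does it: for $A\in\mathbf d$ let $P=A\oplus\overline A$. By (1), $A$ computes a copy of $R_P$, since $P$ is c.e. in $A$; and for every copy $B$, $P$ is c.e. in $B$, so both $A$ and $\overline A$ are c.e. in $B$ and $A\le_TB$. Hence $\mathbf d$ is the least degree of a copy of $R_P$. $\blacksquare$
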